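# A first category minimal Urysohn space built on a six-cycle

## 1. Urysohn topologies, minimality and Baire category

All spaces in these notes are nonempty, and "regular" includes the $T_1$ axiom. When two topologies live on the same set, $\operatorname{cl}_\tau$ denotes closure with respect to $\tau$.

**Definition 1 (Urysohn space).** A space is *Urysohn* if any two distinct points have open neighborhoods whose closures are disjoint.

A Urysohn space is Hausdorff, so its points are closed. Every regular space is Urysohn: given $x\neq y$, regularity gives an open $W\ni y$ with $x\notin\operatorname{cl}W$, and then an open $U\ni x$ with $\operatorname{cl}U\cap\operatorname{cl}W=\emptyset$. In particular every compact Hausdorff space is Urysohn. Moreover, if $\sigma\subset\tau$ are topologies on one set, then $\operatorname{cl}_\tau M\subset\operatorname{cl}_\sigma M$ for every $M$. So if $\sigma$ is Urysohn, then so is the finer topology $\tau$.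

For a Urysohn space that is not regular, let $K=\{1/n:n\ge1\}$ and give $\mathbb R$ the topology generated by the usual open sets and $\mathbb R\setminus K$. It is finer than the usual topology, hence Urysohn. The set $K$ is closed and $0\notin K$. Every neighborhood of $0$ contains some $(-\varepsilon,\varepsilon)\setminus K$, and every open set containing $K$ contains an interval around some $1/n<\varepsilon$. These two sets meet, so $0$ and $K$ cannot be separated.

**Definition 2 (minimal Urysohn).** A Urysohn space $(X,\tau)$ is *minimal Urysohn* if no Urysohn topology on $X$ is strictly coarser than $\tau$. In other words, whenever $\sigma\subset\tau$ is a Urysohn topology, $\sigma=\tau$.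

The space in the previous example is not minimal Urysohn, because the usual topology of $\mathbb R$ is Urysohn and strictly coarser. An infinite countable discrete space is not minimal Urysohn either: a bijection with the convergent sequence $\{0\}\cup\{1/n\}$ carries over a strictly coarser compact Hausdorff topology. Compact Hausdorff spaces are minimal Urysohn; Section 2 contains the proof.

**Definition 3 (category).** A subset $A$ of a space $Y$ is *nowhere dense* in $Y$ if $\operatorname{cl}A$ has empty interior, and *meager* in $Y$ if it is a countable union of nowhere dense subsets of $Y$. The space $Y$ is *of first category* (in itself) if it is meager in itself, and *of second category* otherwise.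

The space $\mathbb Q$ is of first category, being the union of its countably many singletons, which are closed and not open. A space with an isolated point $x$ is of second category, since a set containing $x$ has $x$ in its interior and so is not nowhere dense. The Baire category theorem says that in an open subspace of a compact Hausdorff space no nonempty open set is meager. In particular a nonempty compact Hausdorff space is of second category.

We shall move between spaces and subspaces, so we record when nowhere density is preserved.

**Lemma 1.** Let $A\subset O\subset Y$. If $O$ is open in $Y$, or if $O$ is dense in $Y$, then $A$ is nowhere dense in $O$ if and only if it is nowhere dense in $Y$.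

**Proof.** Recall $\operatorname{cl}_OA=O\cap\operatorname{cl}A$.

Let $O$ be open. If $A$ is nowhere dense in $Y$, a set open in $O$ and contained in $\operatorname{cl}_OA$ is open in $Y$ and contained in $\operatorname{cl}A$, hence empty. Conversely, let $A$ be nowhere dense in $O$, and let $G\subset\operatorname{cl}A$ be open in $Y$. Then $G\cap O\subset\operatorname{cl}_OA$ is open in $O$, so it is empty. Hence $G\cap A=\emptyset$, so $G\cap\operatorname{cl}A=\emptyset$ and $G=\emptyset$.

Let $O$ be dense. If $A$ is nowhere dense in $Y$ and $G$ is open in $Y$ with $G\cap O\subset\operatorname{cl}_OA$, then density gives $G\subset\operatorname{cl}(G\cap O)\subset\operatorname{cl}A$, so $G=\emptyset$. Conversely, let $A$ be nowhere dense in $O$, and let $G\subset\operatorname{cl}A$ be open in $Y$. Then $G\cap O\subset\operatorname{cl}_OA$, so $G\cap O=\emptyset$, and $G=\emptyset$ by density. $\blacksquare$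

**Definition 4 ($P$-closed).** For a topological property $P$, a space with $P$ is *$P$-closed* if it is closed in every space with $P$ in which it can be embedded.

We use this for $P$ = Urysohn. Compact Hausdorff spaces are Urysohn-closed, because a compact subset of a Hausdorff space is closed. The space $(0,1]$ is not Urysohn-closed, since it sits inside $[0,1]$ without being closed.

We can now ask the question, which is Problem 10 in the text by M. P. Berri, Jack R. Porter and Robert M. Stephenson, Jr. (https://dml.cz/bitstream/handle/10338.dmlcz/700571/Toposym_99-1968-1_11.pdf).

**Problem.** Is a minimal Urysohn space necessarily of second category?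

Known facts about neighboring classes point in both directions. A *minimal Hausdorff* space is a Hausdorff space with no strictly coarser Hausdorff topology, and a *semi-regular* space is one with a base of sets $G$ satisfying $G=\operatorname{int}\operatorname{cl}G$. The space $[0,1]$ has both properties: for the first, see the argument in Section 2; for the second, use intervals open in $[0,1]$. There exist minimal Hausdorff spaces that are not of second category, and semi-regular Urysohn-closed spaces that are not. On the other hand, every regular-closed space is of second category. We quote these facts and do not use them.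

The answer to the problem is no. There is a minimal Urysohn space of first category that is second countable and connected, and that is the union of one closed nowhere dense set and countably many non-isolated points.

## 2. Compact spaces and the rational line

We first look at the compact case, because its proof of minimality will serve as a template.

**Compact Hausdorff spaces are minimal Urysohn.** Let $(X,\tau)$ be compact Hausdorff, $\sigma\subset\tau$ a Hausdorff topology, $p\in X$, and $U\ni p$ a $\tau$-open set. We want $V\in\sigma$ with $p\in V\subset U$. Suppose there is none. Then the sets $\operatorname{cl}_\tau V\setminus U$, for $V\in\sigma$ with $p\in V$, are nonempty and $\tau$-closed, and they have the finite intersection property because $V\cap W$ is again such a set. By compactness some $q$ lies in all of them. Then $q\notin U$, so $q\neq p$, and $q\in\operatorname{cl}_\tau V$ for every $\sigma$-neighborhood $V$ of $p$. But $\sigma$ is Hausdorff, so there are disjoint $V,W\in\sigma$ with $p\in V$ and $q\in W$. As $W$ is $\tau$-open, $q\notin\operatorname{cl}_\tau V$, a contradiction. Hence $\sigma=\tau$. The argument used only that $\sigma$ is Hausdorff, so compact Hausdorff spaces are also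 minimal Hausdorff. They are of second category by Baire, so they give no counterexample.

**The rationals are not minimal Urysohn.** The standard first category space is $\mathbb Q$ with its usual topology $\tau$. Put $V_n=\mathbb Q\cap(\sqrt2-\tfrac1n,\sqrt2+\tfrac1n)$ and
$$\sigma=\{G\in\tau:\ 0\notin G\ \text{ or }\ G\supset V_n\text{ for some }n\}.$$
This is a topology: if $0\in G\cap H$ with $G\supset V_n$ and $H\supset V_m$, then $G\cap H\supset V_{\max(m,n)}$, and unions are clear. It is strictly coarser than $\tau$, since $\mathbb Q\cap(-1,1)$ contains $0$ and no $V_n$. It is also Urysohn. Call a set $M\subset\mathbb R$ saturated if it contains both or neither of $0,\sqrt2$. If $W\subset\mathbb R$ is open and saturated, then $W\cap\mathbb Q\in\sigma$; hence traces of closed saturated sets are $\sigma$-closed. For distinct $x,y\in\mathbb Q$ consider the classes of $x$ and $y$, where the class of $0$ is $\{0,\sqrt2\}$ and every other class is a singleton. For small $\varepsilon$ the open and the closed $\varepsilon$-neighborhoods of these two classes in $\mathbb R$ are saturated, and the closed ones are disjoint. The traces of the open ones are $\sigma$-open neighborhoods of $x$ and $y$ with disjoint $\sigma$-closures.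

So $\mathbb Q$ fails because it has a hole at $\sqrt2$: open sets shrink toward the hole, and a coarser topology may declare that they shrink toward $0$ instead.

## 3. Minimal Urysohn spaces that are $\sigma$-compact

The sensible first approach is to prove a positive answer by generalizing the last computation. Suppose $Y=\bigcup_nF_n$. Build decreasing open sets $V_n$ that run away from all $F_n$, and let a point $p$ be their new limit. When the $F_n$ are compact, this works.

**Theorem 1.** Let $Y$ be a nonempty space which is minimal Urysohn or Urysohn-closed, and suppose $Y=\bigcup_{n\ge1}F_n$ with all $F_n$ compact. Then $\bigcup_n\operatorname{int}F_n$ is dense in $Y$, and $Y$ is of second category. In particular every nonempty countable minimal Urysohn (or Urysohn-closed) space has a dense set of isolated points and is of second category.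

**Proof.** Suppose the union is not dense: some nonempty open $V_0$ is disjoint from all $\operatorname{int}F_n$.

**Step 1: escaping sets.** The purpose is to construct nonempty open sets $V_0\supset V_1\supset\cdots$ such that
$$\text{every }x\in Y\text{ has an open neighborhood }U\text{ with }\operatorname{cl}U\cap\operatorname{cl}V_n=\emptyset\text{ for some }n. \tag{1}$$
Let the nonempty open set $V_{n-1}\subset V_0$ be given. Then $V_{n-1}\not\subset F_n$, since otherwise $V_{n-1}\subset V_0\cap\operatorname{int}F_n=\emptyset$. If $F_n=\emptyset$, put $V_n=V_{n-1}$. If not, pick $y\in V_{n-1}\setminus F_n$. For each $f\in F_n$ choose open $U_f\ni f$ and $W_f\ni y$ with disjoint closures. Finitely many sets $U_{f_1},\dots,U_{f_k}$ cover $F_n$. Let $V_n=V_{n-1}\cap W_{f_1}\cap\dots\cap W_{f_k}$, an open set containing $y$. Each $f\in F_n$ lies in some $U_{f_i}$, and $\operatorname{cl}U_{f_i}\cap\operatorname{cl}V_n\subset\operatorname{cl}U_{f_i}\cap\operatorname{cl}W_{f_i}=\emptyset$. Since the $F_n$ cover $Y$, (1) holds.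

**Step 2: contradiction if $Y$ is Urysohn-closed.** Here we add a limit to the $V_n$. Let $Y^*=Y\cup\{\infty\}$. The open sets of $Y^*$ are those of $Y$ together with the sets $\{\infty\}\cup G$ with $G$ open in $Y$ and $G\supset V_n$ for some $n$. As the $V_n$ decrease, this is a topology, and $Y$ is an open subspace of it. Hence $\operatorname{cl}_{Y^*}M\cap Y=\operatorname{cl}_YM$ for $M\subset Y$.

Let $x\in Y$ and take $U,n$ as in (1). Then $\{\infty\}\cup V_n$ misses $U$, so $\operatorname{cl}_{Y^*}U=\operatorname{cl}_YU$. This is disjoint from $\operatorname{cl}_{Y^*}(\{\infty\}\cup V_n)=\{\infty\}\cup\operatorname{cl}_YV_n$. So $x$ and $\infty$ are separated. For distinct $x,y\in Y$ take open $A\ni x$ and $B\ni y$ with disjoint closures in $Y$ and with $A\subset U$, where $U$ is as in (1) for $x$. Then $\infty\notin\operatorname{cl}_{Y^*}A$, so $\operatorname{cl}_{Y^*}A=\operatorname{cl}_YA$ is disjoint from $\operatorname{cl}_{Y^*}B\subset\operatorname{cl}_YB\cup\{\infty\}$. Thus $Y^*$ is Urysohn. But $Y$ is not closed in $Y^*$, because every neighborhood of $\infty$ contains some $V_n\neq\emptyset$. This is a contradiction.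

**Step 3: contradiction if $(Y,\tau)$ is minimal Urysohn.** Here an old point becomes the limit. Fix $p\in Y$ and let
$$\sigma=\{G\in\tau:\ p\notin G\ \text{ or }\ G\supset V_n\text{ for some }n\}.$$
As for $\mathbb Q$, this is a topology, and $\sigma\subset\tau$. By (1) there are an open $U_0\ni p$ and $n$ with $U_0\cap V_n=\emptyset$. For each $m$ the set $V_{\max(m,n)}\subset V_m$ is nonempty and misses $U_0$, so $U_0\not\supset V_m$. Thus $U_0\notin\sigma$ and $\sigma\neq\tau$. It remains to see that $\sigma$ is Urysohn, which contradicts minimality.

First, for every $M\subset Y$,
$$\operatorname{cl}_\tau M\subset\operatorname{cl}_\sigma M\subset\operatorname{cl}_\tau M\cup\{p\}. \tag{2}$$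
For the second inclusion, let $x\ne p$ and $x\notin\operatorname{cl}_\tau M$. Some $\tau$-open neighborhood of $x$ misses $M$. Removing $p$ from it leaves a $\tau$-open set, since points are $\tau$-closed, and this set belongs to $\sigma$.

Let $x\neq p$. Combining the Urysohn property for $x,p$ with (1) for $x$, choose $\tau$-open $U\ni x$, $W\ni p$ and $n$ with $\operatorname{cl}_\tau U$ disjoint from $\operatorname{cl}_\tau W\cup\operatorname{cl}_\tau V_n$. Then $U\in\sigma$ because $p\notin U$, and $W\cup V_n\in\sigma$. The $\sigma$-open set $W\cup V_n$ contains $p$ and misses $U$, so $p\notin\operatorname{cl}_\sigma U$, and (2) gives $\operatorname{cl}_\sigma U=\operatorname{cl}_\tau U$. Since $p\in W$, (2) also gives $\operatorname{cl}_\sigma(W\cup V_n)=\operatorname{cl}_\tau W\cup\operatorname{cl}_\tau V_n$. These closures are disjoint, so $x$ and $p$ are separated.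

Let $x,y$ be distinct and both different from $p$. Choose $\tau$-open $U\ni x$ and $U'\ni y$ missing $p$, with disjoint $\tau$-closures, and with $U$ inside the neighborhood of $x$ found in the previous paragraph. Then $U,U'\in\sigma$ and $p\notin\operatorname{cl}_\sigma U$, so $\operatorname{cl}_\sigma U=\operatorname{cl}_\tau U$. By (2), $\operatorname{cl}_\sigma U'\subset\operatorname{cl}_\tau U'\cup\{p\}$, so the two $\sigma$-closures are disjoint. Hence $\sigma$ is Urysohn.

**Step 4: category.** We now know that $\bigcup_n\operatorname{int}F_n$ is dense, so some $\operatorname{int}F_n$ is nonempty. It is an open subset of the compact Hausdorff space $F_n$, hence not of first category in itself, by Baire. If $Y$ were a countable union of nowhere dense sets $A_k$, then the sets $A_k\cap\operatorname{int}F_n$ would be nowhere dense in the open subspace $\operatorname{int}F_n$ by Lemma 1, and they cover it. This is impossible. If $Y$ is countable, let the $F_n$ be the singletons; a singleton with nonempty interior is an isolated point. $\blacksquare$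

**Where this stops.** In the general problem the sets $F_n$ are only nowhere dense, and we may take them closed. We can still pick $y\in V_{n-1}\setminus F_n$, and separate $y$ from each single $f\in F_n$. But Step 1 needs one open $V_n$ that works for all $f\in F_n$ at once. Without compactness it would have to lie in the intersection of infinitely many sets $W_f$, and nothing makes that intersection have interior. So a counterexample, if there is one, must be a non-$\sigma$-compact space in which this step fails. In the space built below there is a closed nowhere dense set that meets the closure of *every* nonempty open set (equation (6)).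

## 4. Vacant places guarded from two neighboring sheets

We return to the template of Section 2. It takes the sets that $\sigma$-neighborhoods of $p$ leave outside $U$, and uses compactness to find an accumulation point $q$. If the space is only dense in a compact space $C$, the accumulation point exists in $C$ but may be a vacant place, like $\sqrt2$ for $\mathbb Q$, and there is no contradiction. We have not yet used that $\sigma$ is Urysohn and not merely Hausdorff. The plan is to let vacant places exist but make them useless, because of the stronger separation axiom.

Take several copies of $C$, called sheets and indexed by $v$, and call a pair $(z,v)$ a place. Some places are occupied by points of the space and some are vacant. Suppose that the $\sigma$-neighborhoods $V$ of $p$ accumulate at a vacant place $(z,v)$. Suppose also that on another sheet $w$ the place $(z,w)$ is occupied by a point $q\neq p$, and that for a dense set of $y\in C$ there is a *linking point* which occupies $(y,v)$ and $(y,w)$ simultaneously. Let $W$ be any neighborhood of $q$. It spreads over part of the sheet $w$ near $z$, while $V$ spreads over part of the sheet $v$ arbitrarily near $z$. Over a common open set of $y$'s there is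 a linking point, which lies in the closure of both. So $\operatorname{cl}V\cap\operatorname{cl}W\neq\emptyset$ for all $V,W$, which a Urysohn topology forbids. The point $q$ guards the vacancy.

Three demands follow. The guard must differ from $p$, and $p$ is arbitrary, so each vacancy needs two different guards. The space itself must be Urysohn, so different points over the same $z$ must not lie on the same or on linked sheets. For first category, linking points should form a nowhere dense set: every neighborhood of a linking point should contain points that are not linking points, and these should be few. A cycle of sheets suits the first two demands, since $v$ is linked to $v-1$ and $v+1$, while $v-1$ and $v+1$ are not linked to each other in a cycle of length greater than $4$ and have only $v$ as a common neighbor.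

The length six arises as follows. Suppose that over each $z$ the occupied sheets split into components of the same size, all single vertices or all edges, and that both kinds occur, with every vacant vertex between two occupied ones. Vacant vertices then alternate with components. In the first case the length of the cycle is divisible by $2$, in the second by $3$.

## 5. The space $X(C)$

Let $\mathbb Z_6$ be the vertex set of the 6-cycle: $v,w$ are adjacent if and only if $w=v\pm1$. A *clique* is a set $\{v\}$ or an edge $\{v,v+1\}$. There are $12$ cliques. The intersection of two cliques is empty or a clique, and a nonempty subset of a clique is a clique.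

Let $C$ be a nonempty compact Hausdorff space partitioned into five dense sets
$$C=Q_0\sqcup Q_1\sqcup Q_2\sqcup S_0\sqcup S_1 .$$

**The partition of $[0,1]$.** Let $S_0,S_1,Q_1,Q_2$ be the traces on $[0,1]$ of $\sqrt2+\mathbb Q$, $\sqrt3+\mathbb Q$, $\sqrt5+\mathbb Q$, $\sqrt7+\mathbb Q$, and let $Q_0$ be the rest of $[0,1]$. For distinct primes $a,b$ we have $(\sqrt a-\sqrt b)^2=a+b-2\sqrt{ab}$, which is irrational, so $\sqrt a-\sqrt b\notin\mathbb Q$ and the four cosets are disjoint. Each is dense in $\mathbb R$, so its trace is dense in $[0,1]$. Since $\sqrt2,\sqrt3,\sqrt5,\sqrt7$ are irrational, $Q_0\supset\mathbb Q\cap[0,1]$, and $Q_0$ is dense too. The sets $S_0$ and $S_1$ are countable.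

For $x\in C$ define the set $D(x)\subset\mathbb Z_6$ of occupied sheets over $x$: for $x\in Q_i$ it is $\mathbb Z_6\setminus\{i,i+3\}$, for $x\in S_0$ it is $\{0,2,4\}$, and for $x\in S_1$ it is $\{1,3,5\}$. The components of $D(x)$ in the cycle are as follows.

| $x\in$ | missing vertices | components of $D(x)$ |
|---|---|---|
| $Q_0$ | $0,3$ | $\{1,2\},\ \{4,5\}$ |
| $Q_1$ | $1,4$ | $\{2,3\},\ \{5,0\}$ |
| $Q_2$ | $2,5$ | $\{3,4\},\ \{0,1\}$ |
| $S_0$ | $1,3,5$ | $\{0\},\ \{2\},\ \{4\}$ |
| $S_1$ | $0,2,4$ | $\{1\},\ \{3\},\ \{5\}$ |

Four properties can be read off row by row.

* **(A)** Every component is a clique. Vertices in distinct components of $D(x)$ are neither equal nor adjacent.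
* **(B)** If $v\notin D(x)$, then $v-1$ and $v+1$ lie in $D(x)$, in two distinct components.
* **(C)** For every edge $e$, the set $Q_e$ of all $y$ such that $e$ is a component of $D(y)$ is dense. It is $Q_0$ for $\{1,2\},\{4,5\}$; $Q_1$ for $\{2,3\},\{5,0\}$; $Q_2$ for $\{3,4\},\{0,1\}$.
* **(D)** For every vertex $v$, the set of all $y$ such that $\{v\}$ is a component of $D(y)$ is dense. It is $S_{v\bmod2}$.

For example, for (B) with $x\in Q_0$ and $v=3$: the vertices $2$ and $4$ lie in $\{1,2\}$ and $\{4,5\}$.

**Definition 5.** Let
$$X=X(C)=\{(x,P):x\in C,\ P\text{ a component of }D(x)\},$$
and for $U\subset C$ open and $P$ a clique let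
$$N(U,P)=\{(y,P')\in X:\ y\in U,\ P'\subset P\}.$$
The topology $\tau$ of $X$ is the one with base all $N(U,P)$.

These sets do form a base: $(x,P)\in N(C,P)$, and
$$N(U,P)\cap N(U',P')=N(U\cap U',P\cap P'),\qquad N(\cdot,\emptyset)=\emptyset. \tag{3}$$
The sets $N(U,P)$ with $x\in U$ form a neighborhood base at $(x,P)$: if $(x,P)\in N(U,P')$, then $x\in U$ and $P\subset P'$, so $(x,P)\in N(U,P)\subset N(U,P')$.

**Example.** Let $x\in Q_0$. There are two points over $x$, namely $(x,\{1,2\})$ and $(x,\{4,5\})$. The neighborhood $N(U,\{1,2\})$ of the first consists of the points $(y,\{1,2\})$ with $y\in U\cap Q_0$, $(y,\{1\})$ with $y\in U\cap S_1$, and $(y,\{2\})$ with $y\in U\cap S_0$. If $x\in S_1$, the neighborhood $N(U,\{1\})$ of $(x,\{1\})$ contains only the points $(y,\{1\})$ with $y\in U\cap S_1$.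

By (D) there are points with singleton cliques in every open set:
$$\text{if }U\neq\emptyset\text{ is open and }v\in P,\text{ then }\emptyset\neq N(U,\{v\})\subset N(U,P). \tag{4}$$

## 6. Traces on the sheets and closures

To apply compactness of $C$ to open subsets of $X$, we record how an open set looks on each sheet. For $\tau$-open $V\subset X$ and $v\in\mathbb Z_6$ let
$$V^v=\bigcup\{U\subset C\text{ open}:\ N(U,\{v\})\subset V\},$$
an open subset of $C$. Clearly $V\subset W$ implies $V^v\subset W^v$.

**Lemma 2.** Let $V\subset X$ be $\tau$-open, $U\subset C$ open, and $P$ a clique.

(i) If $(y,P')\in V$, then $y\in V^v$ for all $v\in P'$.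

(ii) $\operatorname{cl}_\tau V=\{(y,P')\in X:\ y\in\operatorname{cl}V^v\text{ for some }v\in P'\}$.

(iii) If $(y,P')\in\operatorname{cl}_\tau N(U,P)$, then $y\in\operatorname{cl}U$ and $P\cap P'\neq\emptyset$.

**Proof.** (i) Choose a basic set with $(y,P')\in N(U',P'')\subset V$. Then $y\in U'$ and $v\in P'\subset P''$, so $N(U',\{v\})\subset N(U',P'')\subset V$. Hence $U'\subset V^v$, and $y\in V^v$.

(ii) Let $y\in\operatorname{cl}V^v$ with $v\in P'$, and let $N(U',P')$ with $y\in U'$ be a basic neighborhood of $(y,P')$. The open set $U'$ meets $V^v$, so it meets some open $U''$ with $N(U'',\{v\})\subset V$. By (4), $\emptyset\neq N(U''\cap U',\{v\})\subset V\cap N(U',P')$. So $(y,P')\in\operatorname{cl}_\tau V$.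

Conversely, suppose $y\notin\operatorname{cl}V^v$ for all $v\in P'$. As $P'$ is finite, there is an open $U'\ni y$ disjoint from $V^v$ for all $v\in P'$. If $(z,P'')\in V\cap N(U',P')$, choose $v\in P''\subset P'$. By (i), $z\in U'\cap V^v=\emptyset$, a contradiction. So $N(U',P')$ misses $V$, and $(y,P')\notin\operatorname{cl}_\tau V$.

(iii) If $y\notin\operatorname{cl}U$, take $U'=C\setminus\operatorname{cl}U$; if $P\cap P'=\emptyset$, take $U'=C$. In either case $N(U',P')$ is a neighborhood of $(y,P')$, and by (3) $N(U',P')\cap N(U,P)=N(U\cap U',P\cap P')=\emptyset$. $\blacksquare$

**Example.** Let $V=N(C,\{0\})$, the set of all $(y,\{0\})$ with $y\in S_0$. Then $V^0=C$. For $v\neq0$ we have $V^v=\emptyset$, because by (4) a nonempty $U$ gives points $(y,\{v\})\in N(U,\{v\})$, which are not in $V$. By Lemma 2(ii) the closure of $V$ consists of all points whose clique contains $0$: besides $V$ itself, these are the linking points $(y,\{5,0\})$ with $y\in Q_1$ and $(y,\{0,1\})$ with $y\in Q_2$. So $V$ spreads in closure onto both kinds of links at sheet $0$, as Section 4 required.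

## 7. Disjoint closures in $X(C)$

**Proposition 1.** $X(C)$ is a Urysohn space.

**Proof.** Let $(x,P)\neq(y,P')$.

**Points over different positions.** If $x\neq y$, choose open $U\ni x$ and $U'\ni y$ with disjoint closures in the compact Hausdorff space $C$. By Lemma 2(iii), a common point of $\operatorname{cl}_\tau N(U,P)$ and $\operatorname{cl}_\tau N(U',P')$ would have its first coordinate in $\operatorname{cl}U\cap\operatorname{cl}U'=\emptyset$.

**Points over the same position.** If $x=y$, then $P,P'$ are distinct components of $D(x)$. Suppose $(z,P'')$ is in the closures of both $N(C,P)$ and $N(C,P')$. By Lemma 2(iii) the clique $P''$ contains some $a\in P$ and some $b\in P'$. Two vertices of a clique are equal or adjacent, so $a,b$ contradict (A). $\blacksquare$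

## 8. Minimality of $X(C)$

**Proposition 2.** $X(C)$ is minimal Urysohn.

**Proof.** Let $\sigma\subset\tau$ be a Urysohn topology on $X$. Fix $p=(x,P)\in X$ and an open $U\ni x$. We show that some $V\in\sigma$ satisfies $p\in V\subset N(U,P)$. As $p$ and $U$ are arbitrary and the sets $N(U,P)$ form a neighborhood base at $p$, this gives $\sigma=\tau$. Let $\mathcal G=\{V\in\sigma:p\in V\}$, and suppose that no $V\in\mathcal G$ is contained in $N(U,P)$.

**Step 1: an accumulation place.** The purpose is to find, by compactness of $C\times\mathbb Z_6$, a place outside $U\times P$ at which all $V\in\mathcal G$ accumulate. For $V\in\mathcal G$ put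
$$Z_V=\{(y,v)\in C\times\mathbb Z_6:\ y\in\operatorname{cl}V^v\ \text{ and }\ (y,v)\notin U\times P\}.$$
This makes sense, since $V\in\sigma\subset\tau$. The set $Z_V$ is closed, being the intersection of the closed set $\bigcup_v\operatorname{cl}V^v\times\{v\}$ with the complement of the open set $U\times P$.

It is nonempty: by assumption there is $(y,P')\in V\setminus N(U,P)$. Either $y\notin U$, and we take any $v\in P'$; or $P'\not\subset P$, and we take $v\in P'\setminus P$. In both cases $(y,v)\notin U\times P$, and $y\in V^v$ by Lemma 2(i). So $(y,v)\in Z_V$.

For $V,W\in\mathcal G$ we have $V\cap W\in\mathcal G$ and $Z_{V\cap W}\subset Z_V\cap Z_W$. So the family of all $Z_V$ has the finite intersection property, and by compactness there is $(z,v)$ in all $Z_V$: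
$$z\in\operatorname{cl}V^v\ \text{ for all }V\in\mathcal G,\qquad (z,v)\notin U\times P. \tag{5}$$
Since $x\in U$, in particular it is not true that both $z=x$ and $v\in P$.

**Step 2: the place is not occupied.** Here the Hausdorff property suffices, as in the compact case. Suppose $v\in D(z)$, and let $P'$ be the component of $D(z)$ containing $v$. Put $q=(z,P')\in X$. If $q=p$, then $z=x$ and $v\in P'=P$, which was excluded. So $q\neq p$. By (5) and Lemma 2(ii), $q\in\operatorname{cl}_\tau V$ for all $V\in\mathcal G$. But $\sigma$ is Hausdorff, so there are disjoint $V\in\mathcal G$ and $W\in\sigma$ with $q\in W$. Since $W$ is $\tau$-open, $q\notin\operatorname{cl}_\tau V$, a contradiction.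

**Step 3: the place is not vacant.** Here the guards and the Urysohn property of $\sigma$ come in. Suppose $v\notin D(z)$. By (B), $v-1$ and $v+1$ lie in distinct components $P_-$ and $P_+$ of $D(z)$. So $(z,P_-)$ and $(z,P_+)$ are two different points of $X$, and at least one differs from $p$. Call it $q=(z,P')$, and let $w\in P'$ be the corresponding vertex $v-1$ or $v+1$.

As $\sigma$ is Urysohn, there are $V\in\mathcal G$ and $W\in\sigma$ with $q\in W$ and $\operatorname{cl}_\sigma V\cap\operatorname{cl}_\sigma W=\emptyset$. Since $\sigma\subset\tau$, closures in $\tau$ are smaller, so $\operatorname{cl}_\tau V\cap\operatorname{cl}_\tau W=\emptyset$.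

By Lemma 2(i), $q\in W$ and $w\in P'$ give $z\in W^w$. By (5), $z\in\operatorname{cl}V^v$. So the open set $W^w$ meets $V^v$, and $V^v\cap W^w$ is a nonempty open subset of $C$. By (C) there is $y\in V^v\cap W^w$ such that the edge $e=\{v,w\}$ is a component of $D(y)$. Then $(y,e)$ is a point of $X$. Since $v\in e$ and $y\in V^v$, Lemma 2(ii) gives $(y,e)\in\operatorname{cl}_\tau V$. Since $w\in e$ and $y\in W^w$, it gives $(y,e)\in\operatorname{cl}_\tau W$. This contradicts the disjointness of these closures.

Steps 2 and 3 exclude both possibilities for $(z,v)$, so some $V\in\mathcal G$ is contained in $N(U,P)$. $\blacksquare$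

## 9. $X([0,1])$ as a countable union of nowhere dense sets

**Theorem 2.** For $C=[0,1]$ with the partition of Section 5, $X$ is a nonempty, second countable minimal Urysohn space which is not of second category. Hence a minimal Urysohn space need not be of second category.

**Proof.** $X$ is nonempty, and minimal Urysohn by Propositions 1 and 2. Let $\mathcal B$ be a countable base of $[0,1]$. Since $N(\bigcup_iU_i,P)=\bigcup_iN(U_i,P)$, the countably many sets $N(U,P)$ with $U\in\mathcal B$ and $P$ a clique form a base of $X$.

**Step 1: linking points form a closed nowhere dense set.** For an edge $e$ let $F_e=\{(y,e):y\in Q_e\}$, and let $F$ be the union of the six sets $F_e$. Each $F_e$ is closed: if $(y,P')\in X$ with $P'\neq e$, then the neighborhood $N(C,P')$ of this point misses $F_e$, because a point of $F_e$ in it would give $e\subset P'$, and $|P'|\le2$ would force $P'=e$. So $F$ is closed. By (4) every nonempty open set contains a point of the form $(y,\{v\})$, so $F$ has empty interior. Thus $F$ is closed and nowhere dense. This step did not use $C=[0,1]$.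

**Step 2: the other points are countably many and not isolated.** The points outside $F$ are the $s=(y,\{v\})$ with $y\in S_{v\bmod2}$. There are countably many, as $S_0$ and $S_1$ are countable. Each $\{s\}$ is closed, since $X$ is Urysohn. It is not open: every neighborhood of $s$ contains some $N(U,\{v\})=\{(y',\{v\}):y'\in U\cap S_{v\bmod2}\}$ with $y\in U$, and $U\cap S_{v\bmod2}$ is infinite because $S_{v\bmod2}$ is dense in $[0,1]$, which has no isolated points. So $\{s\}$ is nowhere dense.

Hence $X=F\cup\bigcup_s\{s\}$ is a countable union of nowhere dense sets. $\blacksquare$

We can see in this space how the approach of Section 3 fails. For every $C$ as in Section 5,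
$$\operatorname{cl}_\tau V\cap F\neq\emptyset\quad\text{for every nonempty open }V\subset X(C). \tag{6}$$
By (4), $V^v\neq\emptyset$ for some $v$. By (C) there is $y\in V^v$ with $e=\{v,v+1\}$ a component of $D(y)$, and $(y,e)\in\operatorname{cl}_\tau V$ by Lemma 2(ii). So no open set can run away from $F$.

Theorem 1 also shows that the example is sharp. The space of Theorem 2 is a union of one closed nowhere dense set $F$ and countably many non-isolated points. A first category minimal Urysohn space cannot be countable, so the large set $F$ cannot be removed; and it cannot be $\sigma$-compact, so $F$ can be made neither compact nor $\sigma$-compact.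

## 10. Category, connectedness and weight of $X(C)$

The *weight* of a space is the least cardinality of a base. For instance, $[0,1]$ has weight $\aleph_0$, and a discrete space of infinite cardinality $\kappa$ has weight $\kappa$, since each singleton belongs to every base. The weight of a subspace is at most that of the space.

**Theorem 3.** Let $C$ be any nonempty compact Hausdorff space partitioned into dense sets $Q_0,Q_1,Q_2,S_0,S_1$.

(a) $X(C)$ is minimal Urysohn.

(b) $X(C)$ is of first category if and only if $S_0\cup S_1$ is meager in $C$.

(c) If $C$ is connected, $X(C)$ is connected.

(d) For every infinite cardinal $\kappa$ there is a connected minimal Urysohn space of weight $\kappa$ and of first category. Every nonempty compact Hausdorff space embeds as a closed subspace of a first category minimal Urysohn space.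

In particular, by (c), the space of Theorem 2 is connected.

**Proof.** (a) This is Propositions 1 and 2, which were proved for every such $C$.

(b) **Step 1: discard $F$.** By Step 1 of the proof of Theorem 2, $F$ is closed and nowhere dense in $X=X(C)$. We claim that $X$ is of first category if and only if the open subspace $X\setminus F$ is of first category in itself. If $X=\bigcup_nA_n$ with $A_n$ nowhere dense, then the sets $A_n\setminus F$ are nowhere dense in $X$, hence in $X\setminus F$ by Lemma 1. Conversely, if $X\setminus F=\bigcup_nB_n$ with $B_n$ nowhere dense in $X\setminus F$, then the $B_n$ are nowhere dense in $X$ by Lemma 1, and $X=F\cup\bigcup_nB_n$.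

**Step 2: identify the rest.** $X\setminus F$ is the disjoint union of the six open sets $N(C,\{v\})=\{(y,\{v\}):y\in S_{v\bmod2}\}$. The map $(y,\{v\})\mapsto y$ is a homeomorphism of $N(C,\{v\})$ onto the subspace $S_{v\bmod2}$ of $C$, because by (3) the trace of a basic set $N(U,P)$ on $N(C,\{v\})$ is $N(U,\{v\})$ if $v\in P$, and empty if not. By Lemma 1 for the open subspaces $N(C,\{v\})$, the space $X\setminus F$ is of first category if and only if all six are, as in Step 1. So the condition is that $S_0$ and $S_1$ are of first category in themselves.

**Step 3: pass to $C$.** Each $S_i$ is dense in $C$. By Lemma 1, a subset of $S_i$ is nowhere dense in $S_i$ if and only if it is nowhere dense in $C$. So $S_i$ is of first category in itself if and only if it is meager in $C$, and the condition says that $S_0\cup S_1$ is meager in $C$.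

(c) Let $G\subset X$ be clopen and $H=X\setminus G$.

**Step 1: traces on one sheet are disjoint.** If $G^v\cap H^v\neq\emptyset$, there are open $U,U'$ with $U\cap U'\neq\emptyset$, $N(U,\{v\})\subset G$ and $N(U',\{v\})\subset H$. Then $N(U\cap U',\{v\})$, nonempty by (4), lies in $G\cap H=\emptyset$, a contradiction. So $G^v\cap H^v=\emptyset$ for every $v$.

**Step 2: traces on adjacent sheets are equal.** Let $v,w$ be adjacent and $e=\{v,w\}$. If $y\in G^w\cap Q_e$, then $(y,e)\in\operatorname{cl}_\tau G=G$ by Lemma 2(ii), so $y\in G^v$ by Lemma 2(i). Hence a point of $G^w\cap H^v\cap Q_e$ would lie in $G^v\cap H^v=\emptyset$. So the open set $G^w\cap H^v$ misses the dense set $Q_e$ and is therefore empty. Now let $(y,\{v\})\in X$ with $y\in G^w$. If it were in $H$, then $y\in H^v$ by Lemma 2(i), which is impossible. So $N(G^w,\{v\})\subset G$, that is, $G^w\subset G^v$. Going round the cycle, all $G^v$ are equal. The same argument with $G$ and $H$ exchanged shows that all $H^v$ are equal.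

**Step 3: use the connectedness of $C$.** Let $z\in C$, $P$ a component of $D(z)$, and $v\in P$. The point $(z,P)$ is in $G$ or in $H$, so by Lemma 2(i) $z\in G^v\cup H^v=G^0\cup H^0$. Thus $C$ is the disjoint union of the open sets $G^0$ and $H^0$, and one of them is empty. If $G^0=\emptyset$, all $G^v$ are empty, and $G=\emptyset$ by Lemma 2(i). Likewise $H^0=\emptyset$ gives $H=\emptyset$. So $X$ is connected.

(d) **Step 1: a product base space.** Let $K$ be a nonempty compact Hausdorff space, and let $C=[0,1]\times K$, partitioned into the products with $K$ of the five sets in the partition of $[0,1]$ from Section 5. These products are dense in $C$. The sets $S_i\times K$, where $S_i\subset[0,1]$, are meager in $C$, because they are countable unions of sets $\{s\}\times K$, each closed and with empty interior since $[0,1]$ has no isolated points. By (a) and (b), $X(C)$ is minimal Urysohn and of first category.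

**Step 2: copies of $K$.** Let $e$ be an edge. A basic set $N(U,P)$ meets $F_e$ only if $e\subset P$, that is, $P=e$, and then the intersection is $\{(y,e):y\in U\cap Q_e\}$. So $(y,e)\mapsto y$ is a homeomorphism of $F_e$ onto the subspace $Q_e$ of $C$, which is the product of $K$ with a nonempty subset of $[0,1]$. Thus $X(C)$ contains a copy of $K$. It is compact, and $X(C)$ is Hausdorff, so it is closed. This proves the second statement of (d).

**Step 3: prescribed weight.** Let $K=[0,1]^\kappa$. Its weight is $\kappa$: restricting finitely many coordinates to basic intervals with rational endpoints gives a base of cardinality at most $\kappa$. On the other hand, the points with one coordinate $1$ and all others $0$ form a discrete subspace of cardinality $\kappa$, the point with $1$ at $\alpha$ being isolated in it by the open set $\{t:t_\alpha>\tfrac12\}$. Then $C=[0,1]\times K$ is connected and of weight $\kappa$. The sets $N(U,P)$ with $U$ in a base of $C$ of cardinality $\kappa$ form a base of $X(C)$, so the weight of $X(C)$ is at most $\kappa$. It is at least $\kappa$ because $X(C)$ contains a copy of $K$. Finally $X(C)$ is connected by (c), and minimal Urysohn of first category by Step 1. $\blacksquare$
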